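\title{Outerplanar graphs are sp-greedy}

\begin{abstract}
In the Lister/Painter game on a graph $G$, every vertex starts with some tokens. In each round Lister marks a set of uncolored vertices, each of which loses a token, and Painter colors an independent subset of the marked set. Lister wins if an uncolored vertex runs out of tokens. The sum-paintability of $G$ is the least total number of tokens with which Painter can win; a greedy strategy shows that it is at most $|V(G)|+|E(G)|$, and $G$ is called sp-greedy if equality holds. We prove that every outerplanar graph is sp-greedy. It follows that every graph without a $K_{2,3}$-minor is sp-greedy, and since $K_{2,3}$ is not, these graphs form the largest minor-closed class consisting of sp-greedy graphs.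
\end{abstract}

\section{The question and the answer}

All graphs are finite and simple. The \emph{Lister/Painter game} is played on a graph $G$ with a function $f\colon V(G)\to\mathbb N$; initially each vertex $v$ holds $f(v)\ge 1$ tokens. In each round Lister marks a nonempty set $M$ of uncolored vertices, and each marked vertex loses one token. Painter answers by choosing an independent set $D\subseteq M$ and coloring its vertices, which leave the game. Lister wins if, after Painter's answer in some round, some uncolored vertex has no token left; Painter wins if all vertices eventually get colored. Every round uses up a token, so the game is finite and one of the players has a winning strategy. If it is Painter, $G$ is \emph{$f$-paintable}. The \emph{sum-paintability} of $G$ is the minimum of $\sum_v f(v)$ over all $f$ for which $G$ is $f$-paintable. Thus $f(v)-1$ is the number of times that Painter may pass over the marked vertex $v$, and the question is how small the total budget can be.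

\begin{lemma}[Greedy bound]\label{lem:greedy}
If the vertices of $G$ can be ordered such that each $v$ has $f(v)\ge 1+\#\{\text{earlier neighbors of }v\}$, then $G$ is $f$-paintable.
\end{lemma}
\begin{proof}
In each round Painter scans the marked set in the given order and colors each vertex that has no neighbor already colored in this round. A marked vertex $v$ is passed over only if one of its earlier neighbors is colored in that round. This happens at most once for each earlier neighbor, so $v$ still has a token after each rejection.
\end{proof}

Taking equality in Lemma~\ref{lem:greedy}, we see that the sum-paintability of $G$ is at most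
\[
\sigma(G)=|V(G)|+|E(G)| .
\]
The graph $G$ is called \emph{sp-greedy} if its sum-paintability equals $\sigma(G)$, that is, if no distribution of tokens saves even one token over the greedy one. A single edge is sp-greedy: with one token on each end, Lister marks both ends and wins. Complete graphs are sp-greedy, and gluing sp-greedy graphs at a vertex gives sp-greedy graphs (Lemmas~\ref{lem:complete} and~\ref{lem:glue}). Painter can save a token on $K_{2,3}$, where $\sigma=11$ but two tokens on each vertex suffice (Lemma~\ref{lem:K23}). The graphs $K_4$ and $K_{2,3}$ are the two excluded minors for outerplanar graphs, the planar graphs that have an embedding with all vertices on the boundary of the unbounded face. Since $K_4$ causes no trouble, one may guess that the absence of $K_{2,3}$ is what matters. The conjecture that every outerplanar graph is sp-greedy is posed in~\cite{OCG}. We prove it.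

\begin{theorem}\label{thm:main}
Every outerplanar graph is sp-greedy.
\end{theorem}

\begin{theorem}\label{thm:minor}
Every graph with no $K_{2,3}$-minor is sp-greedy, and $K_{2,3}$ is not sp-greedy. Hence the $K_{2,3}$-minor-free graphs form the largest minor-closed class all of whose members are sp-greedy.
\end{theorem}

\paragraph{How the proof goes.} We have to give Lister a winning strategy whenever the number of tokens is below $\sigma(G)$. In a minimal counterexample exactly one token is missing, and Lister wins on every smaller outerplanar graph that has fewer tokens than $\sigma$. So it is enough to find \emph{one} round after which, whatever Painter does, the rest can be cut down to a smaller graph with too few tokens. (Only in Lemma~\ref{lem:R} does Lister need a longer strategy.) Section~\ref{sec:min} does this by hand for the two smallest configurations. They show that the outermost faces are triangles and give a glimpse of the next layer. In general the layers of faces near the boundary turn out to be rigid: a face at height $k\le4$ in the tree of inner faces must be the top of a complete binary pile of triangles with prescribed numbers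 of tokens, which we call a $k$-tent. At height $5$ this rigidity is contradictory, and if there are fewer layers the tree of faces cannot close up. Sections~\ref{sec:tents}--\ref{sec:gain} set up the bookkeeping and list the ways in which Lister marks a tent. Sections~\ref{sec:bounds}--\ref{sec:end} carry out the induction, and Section~\ref{sec:minor} proves Theorem~\ref{thm:minor}.

\section{Positions and reductions}\label{sec:red}

A \emph{position} is a pair $(G,f)$ with $f\colon V(G)\to\mathbb Z$. It is \emph{losing} (for Painter) if Lister has a winning strategy, or if $f(v)\le0$ for some vertex $v$. For $f\ge1$, ``losing'' means ``not $f$-paintable''. The position on the empty graph is not losing. We write $v\mapsto t$ if $v$ is given $t$ tokens, and $v{:}\,t$ if $v$ currently has $t$ tokens. For a set $B$ of vertices, $f(B)=\sum_{v\in B}f(v)$, $1_B$ is its indicator function, and $A+z=A\cup\{z\}$. The \emph{balance} of a position is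
\[
\beta(G,f)=f(V(G))-|V(G)|-|E(G)| .
\]
So $G$ is sp-greedy if and only if every position $(G,f)$ with $\beta(G,f)<0$ is losing.

\begin{lemma}\label{lem:red}
\begin{enumerate}
\item[\textup{(R1)}] \emph{(Restriction)} If $H$ is a subgraph of $G$, $(H,g)$ is losing and $f\le g$ on $V(H)$, then $(G,f)$ is losing.
\item[\textup{(R2)}] \emph{(One round)} If $\emptyset\ne M\subseteq V(G)$ and $(G-D,f-1_M)$ is losing for every maximal independent set $D$ of $G[M]$, then $(G,f)$ is losing.
\item[\textup{(R3)}] \emph{(Forcing at $v$)} If $f(v)=1$ and $(G-v,f-1_{N(v)})$ is losing, then $(G,f)$ is losing.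
\item[\textup{(R4)}] \emph{(Splitting)} Let $A\subseteq V(G)$, $z\in V(G)\setminus A$ and $t\in\mathbb Z$. If $G[A+z]$ with $z\mapsto t$ and with $f$ on $A$ is losing, and $(G-A,f-t1_z)$ is losing, then $(G,f)$ is losing.
\end{enumerate}
\end{lemma}
\begin{proof}
If $f$ has a nonpositive value, $(G,f)$ is losing by definition; so let $f\ge1$.

(R1) Since $g\ge f\ge1$ on $V(H)$, Lister has a winning strategy for $(H,g)$, and he plays it. Painter's answers are independent in $H$, and each vertex of $H$ has at most as many tokens as the strategy assumes.

(R2) Lister marks $M$. If Painter colors $D_0$, extend $D_0$ to a maximal independent set $D$ of $G[M]$. Since $G-D$ is a subgraph of $G-D_0$, the new position is losing by (R1).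

(R3) Lister marks $N(v)+v$. Painter must color $v$, which would otherwise have no token, and hence colors nothing else.

(R4) If $t\le0$, then $f\le f-t1_z$ on $G-A$, and (R1) applies. Let $t\ge1$. Lister plays a winning strategy for $G[A+z]$, pretending that $z$ has $t$ tokens. (If $z$ runs out of its real tokens while uncolored, Lister has won anyway.) The strategy ends with an uncolored vertex that has no pretended token. If this vertex is not $z$, Lister has won. If it is $z$, then $z$ is uncolored with $f(z)-t$ tokens and nothing else in $G-A$ has been touched. Now $(G-A,f-t1_z)$ is losing, and by (R1) Lister wins.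
\end{proof}

In (R1), (R3) and (R4) we pass to a smaller position whose losing implies the losing of the original one; we call these steps \emph{reductions}. Whenever $G[A+z]$ with $z\mapsto t$ is losing, we say that $A$ \emph{burdens} $z$ \emph{by} $t$. By (R4) we may then delete $A$ and subtract $t$ tokens from $z$. Every set burdens every vertex outside it by $0$.

\begin{lemma}\label{lem:small}
Two adjacent vertices with at most one token each are losing. A triangle with at most two tokens on each vertex is losing.
\end{lemma}
\begin{proof}
By (R1) we may assume equality. For the edge, Lister marks both ends, and the rejected one has no token. For the triangle, Lister marks all three vertices; after the answer two adjacent vertices with one token each remain.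
\end{proof}

Thus a vertex with one token burdens each of its neighbors by $1$, and two adjacent vertices with two tokens each burden every common neighbor by $2$. These two facts, together with forcing, are used all the time.

\section{The minimal counterexample}\label{sec:min}

Suppose that Theorem~\ref{thm:main} fails. \emph{From now on, through Section~\ref{sec:end}, $G$ is an outerplanar graph that is not sp-greedy, with $|V(G)|$ minimum, and $f\ge1$ is such that $G$ is $f$-paintable and $\beta(G,f)=-1$.} Such an $f$ exists because adding tokens preserves paintability. By the choice of $G$,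
\begin{equation}\label{eq:min}
\parbox{0.85\linewidth}{every position $(G',f')$ with $G'$ nonempty and outerplanar, $|V(G')|<|V(G)|$ and $\beta(G',f')<0$ is losing.}
\end{equation}
Every subgraph of $G$ is outerplanar; this is the first of two places where outerplanarity enters. ``Contradiction'' will always mean that $(G,f)$ has been shown to be losing.

\paragraph{$G$ is $2$-connected and $|V(G)|\ge3$.} If $|V(G)|=1$, then $f=0$, which is excluded. If $G=K_2$, then $f=(1,1)$, which is losing. If $G$ is disconnected, some component has negative balance and is losing by \eqref{eq:min}; use (R1). Finally, let $G=G_1\cup G_2$ with $V(G_1)\cap V(G_2)=\{w\}$, where both parts have fewer vertices than $G$. Choose $t$ such that $G_1$ with $w\mapsto t$ has balance $-1$. The balances of $G_1$ with $w\mapsto t$ and of $G_2$ with $w\mapsto f(w)-t$ add up to $\beta(G,f)-1=-2$, since $w$ is counted twice as a vertex. So both are $-1$, both positions are losing by \eqref{eq:min}, and (R4) with $A=V(G_1)\setminus\{w\}$ and $z=w$ gives a contradiction.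

\paragraph{Prices.} For a vertex $v$ put
\[
h(v)=f(v)-1,\qquad \lambda(v)=\deg(v)-h(v).
\]
If Lister marks $M$ and Painter colors the independent set $D$, then $D$ takes away $f(D)$ tokens, $|D|$ vertices and $\sum_{v\in D}\deg(v)$ edges, so
\begin{equation}\label{eq:oneround}
\beta(G-D,f-1_M)=-1+\sum_{v\in D}\lambda(v)-|M\setminus D| .
\end{equation}
We call $\lambda(v)$ the \emph{price} of $v$: Lister pays it when $v$ is colored, and he earns $1$ for each marked vertex that is rejected. By (R2) and \eqref{eq:min} he has won if for some $M\ne\emptyset$ he at least breaks even against every maximal $D$; then the balance after the round is negative, so the remaining graph is not empty. Two general facts: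
\begin{itemize}
\item $f(v)\ge2$, that is, $h(v)\ge1$, for every $v$. If $f(v)=1$, then $(G-v,f-1_{N(v)})$ has balance $-1-1+1+\deg(v)-\deg(v)=-1$; use \eqref{eq:min} and (R3).
\item $\lambda(v)\ge1$ for every $v$. Indeed $\beta(G-v,f)=-1+\lambda(v)$; use \eqref{eq:min} and (R1).
\end{itemize}

\paragraph{The two smallest configurations.} A vertex of degree $2$ has $h\geq1$ and $\lambda\ge1$, hence two tokens and price $1$.

\emph{No two vertices $w,w'$ of degree $2$ are adjacent.} Lister marks $w,w'$. Painter colors one of them at price $1$ and rejects the other, so \eqref{eq:oneround} gives balance $-1$.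

\emph{No vertex $w$ of degree $3$ lies in a triangle $uwx$ with $\deg(x)=2$.} Suppose first that $f(w)=2$, so $\lambda(w)=2$. Lister marks $u,w,x$, and a maximal answer colors exactly one of them.
\begin{itemize}
\item If $x$ is colored, the balance is $-1+1-2=-2$.
\item If $w$ is colored, the balance is $-1+2-2=-1$.
\item If $u$ is colored, the price $\lambda(u)$ may be huge, since we know nothing about $u$. But now $w$ and $x$ are adjacent with one token each, and Lister has won.
\end{itemize}
So $f(w)\ge3$, and then $\lambda(w)\geq1$ means $f(w)=3$ and $\lambda(w)=1$. Now Lister marks only $w$ and $x$. Whichever is colored has price $1$ and the other is rejected, so the balance is $-1$: a contradiction.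

The whole proof extends this second argument. Two lessons should be kept in mind. The first marking bounds $f(w)$ from below, the second from above. And the vertex $u$, which is out of our control, is handled not by counting but by \emph{overload}: if $u$ is colored, the marks on and near $w$ cost $w$ all its tokens.

\section{Tents, frames and bookkeeping}\label{sec:tents}

In the next layers the single vertex $x$ is replaced by larger pieces attached to an edge $uw$. The following recursive definition records exactly what the induction in Section~\ref{sec:faces} will force. For a set $B$ of vertices, $e^*(B)$ denotes the number of edges meeting $B$, and $N(B)$ the set of all neighbors of vertices of $B$.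

\begin{definition}\label{def:tent}
An edge $st$ \emph{carries the $k$-tent} $A\subseteq V(G)$ if
\begin{itemize}
\item $k=0$ and $A=\emptyset$; or
\item $k\ge1$ and $A=\{z\}\sqcup A_1\sqcup A_2$, where $z$ (the \emph{apex}) is adjacent to $s$ and $t$ and has $f(z)=k+1$, the edge $sz$ carries the $(k-1)$-tent $A_1$, the edge $zt$ carries the $(k-1)$-tent $A_2$, $s,t\notin A$, and $N(z)\subseteq A_1\cup A_2\cup\{s,t\}$.
\end{itemize}
\end{definition}

The definition is symmetric in $s$ and $t$. We also say that $A$ is a $k$-tent \emph{over} $st$. We use fixed names:
\begin{itemize}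
\item \emph{$1$-tent:} $x$, adjacent to $s,t$, with $f(x)=2$.
\item \emph{$2$-tent:} $p$ adjacent to $s,t$; $x$ adjacent to $s,p$; $y$ adjacent to $p,t$; $f(p)=3$, $f(x)=f(y)=2$.
\item \emph{$3$-tent:} the apex $z$ with $f(z)=4$, the $2$-tent $\{p_1,x_1,y_1\}$ over $sz$ and the $2$-tent $\{p_2,x_2,y_2\}$ over $zt$; see Figure~\ref{fig:tent}. Note that $N(z)=\{s,t,p_1,y_1,p_2,x_2\}$; the neighbors of $s$ in the tent are $x_1,p_1,z$, and those of $t$ are $z,p_2,y_2$. Exchanging $s\leftrightarrow t$, $p_1\leftrightarrow p_2$, $x_1\leftrightarrow y_2$, $y_1\leftrightarrow x_2$ is a symmetry.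
\item \emph{$4$-tent:} an apex $q$ with $f(q)=5$ and $3$-tents over $sq$ and $qt$.
\end{itemize}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1]
\node[circle,fill,inner sep=1.4pt,label={180:{\small $s$}}] (s) at (180:3) {};
\node[circle,fill,inner sep=1.4pt,label={157.5:{\small $x_1\,(2)$}}] (x1) at (157.5:3) {};
\node[circle,fill,inner sep=1.4pt,label={135:{\small $p_1\,(3)$}}] (p1) at (135:3) {};
\node[circle,fill,inner sep=1.4pt,label={112.5:{\small $y_1\,(2)$}}] (y1) at (112.5:3) {};
\node[circle,fill,inner sep=1.4pt,label={90:{\small $z\,(4)$}}] (z) at (90:3) {};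
\node[circle,fill,inner sep=1.4pt,label={67.5:{\small $x_2\,(2)$}}] (x2) at (67.5:3) {};
\node[circle,fill,inner sep=1.4pt,label={45:{\small $p_2\,(3)$}}] (p2) at (45:3) {};
\node[circle,fill,inner sep=1.4pt,label={22.5:{\small $y_2\,(2)$}}] (y2) at (22.5:3) {};
\node[circle,fill,inner sep=1.4pt,label={0:{\small $t$}}] (t) at (0:3) {};
\draw (s)--(x1)--(p1)--(y1)--(z)--(x2)--(p2)--(y2)--(t)--(s);
\draw (s)--(p1)--(z)--(p2)--(t);
\draw (s)--(z)--(t);
\end{tikzpicture}
\caption{An edge $st$ carrying the $3$-tent $\{z,p_1,x_1,y_1,p_2,x_2,y_2\}$; numbers of tokens in parentheses. Only $s$ and $t$ may have neighbors outside the picture.}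
\label{fig:tent}
\end{figure}

\begin{lemma}\label{lem:tent}
If $st$ carries the $k$-tent $A$, then $N(A)\subseteq A\cup\{s,t\}$ and
\[
|A|+e^*(A)-f(A)=k,\qquad |N(s)\cap A|=|N(t)\cap A|=k .
\]
\end{lemma}
\begin{proof}
Induction on $k$; for $k=0$ there is nothing to show. Let $k\ge1$. By induction $N(A_1)\subseteq A_1\cup\{s,z\}$ and $N(A_2)\subseteq A_2\cup\{z,t\}$, which gives the first statement. It also shows that no edge joins $A_1$ to $A_2$, so the edges meeting $A$ are those meeting $A_1$, those meeting $A_2$, and $zs,zt$. Hence $|A|+e^*(A)-f(A)=2(k-1)+1+2-(k+1)=k$. Finally, $s$ has $k-1$ neighbors in $A_1$, is adjacent to $z$, and has no neighbor in $A_2$; likewise for $t$.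
\end{proof}

So an edge with a $k$-tent counts like $k+1$ parallel edges, both for the balance and for the degrees of its ends. To exploit this we view $G$ through a smaller core.

\begin{definition}
A \emph{frame} is a set $K\subseteq V(G)$, the \emph{core}, together with a partition of $V(G)\setminus K$ into (possibly empty) sets $A_e$, one for each \emph{core edge} $e\in E(G[K])$, such that $e$ carries the tent $A_e$, of order $k_e$ say. We call $A_e$ the \emph{attachment} of $e$.
\end{definition}

By Lemma~\ref{lem:tent}, edges between different attachments do not exist, and in a frame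
\begin{equation}\label{eq:frame}
\deg(v)=\sum_{e\ni v}(k_e+1)\quad(v\in K),\qquad
-1=\beta(G,f)=\sum_{v\in K}h(v)-\sum_{e}(k_e+1).
\end{equation}

Marks inside a tent serve two purposes. If one end of the edge is colored, the rest of the tent should burden the other end as much as possible. If neither end is colored, the tent should have lost little of its weight $k+1$. The next two definitions measure these effects.

\begin{definition}\label{def:strength}
In some position let $A$ be a set of vertices with $N(A)\subseteq A\cup\{s,t\}$ for an edge $st$ with $s,t\notin A$. We say that $A$ has \emph{strength at least $\omega$} if there are reductions that delete vertices of $A$ only, lower tokens only on $A\cup\{s,t\}$, are valid whatever the tokens of $s$ and $t$ and the rest of the position outside $A\cup\{s,t\}$ are, and lead to a set $B\subseteq A$ with tokens $f''$, having lowered $s,t$ by $c_s,c_t\ge0$, such that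
\[
1+|B|+e^*(B)-f''(B)+c_s+c_t\ge\omega,
\]
where $e^*(B)$ is taken in the current graph.
\end{definition}

The left side is what the edge $st$ (the summand $1$) and the attachment $A$ subtract from the balance after the reductions. By Lemma~\ref{lem:tent}, an untouched $k$-tent has strength at least $k+1$. The reductions used below are deletions of vertices of $A$, forcing at vertices of $A$, and splittings that delete a subset of $A$ and lower a vertex of $A\cup\{s,t\}$; they look only at tokens on $A$.

\begin{definition}
Let $st$ carry the $k$-tent $A$. A \emph{scheme of type $(\kappa;b_s,b_t)$} is a set $M_A\subseteq A$ with the following property. Consider any position on an induced subgraph of $G$ that contains $A\cup\{s,t\}$, in which the vertices of $A$ have their original tokens $f$. Whenever Lister marks a set $M$ with $M\cap A=M_A$, $D$ is a maximal independent set of the graph induced by $M$, and $D_A=D\cap A$, then after the round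
\begin{itemize}
\item[(N)] if $s,t\notin D$, then $A\setminus D_A$ has strength at least $k+1-\kappa$;
\item[(S)] if $s\in D$, then $A\setminus D_A$ burdens $t$ by $b_t$;
\item[(T)] if $t\in D$, then $A\setminus D_A$ burdens $s$ by $b_s$.
\end{itemize}
\end{definition}

We call $\kappa$ the \emph{loss}; $b_t$ is the burden on $t$ when $s$ is colored, and vice versa. Since $N(A)\subseteq A\cup\{s,t\}$, the set $D_A$ in (N) is a maximal independent set of $G[M_A]$; in (S) it is a maximal independent set of $G[M_A\setminus N(s)]$ (and $t\notin D$), and in (T) of $G[M_A\setminus N(t)]$. So a scheme can be checked by looking at the tent alone. A condition with burden $0$ holds automatically. Marking nothing is a scheme of type $(0;0,0)$.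

\begin{lemma}[Bookkeeping]\label{lem:book}
Given a frame, let Lister mark $M=M_K\cup\bigcup_eM_e\ne\emptyset$ with $M_K\subseteq K$ and a scheme $M_e$ with loss $\kappa_e$ on each core edge $e$; write $b_e(u)$ for the burden on the end $u$ of $e$ when the other end is colored. Let $D$ be a maximal independent set of $G[M]$, $D_K=D\cap K$, and
\[
g(u)=f(u)-[u\in M_K]-\sum_{e=vu,\;v\in D_K}b_e(u)\qquad(u\in K\setminus D_K),
\]
where $[u\in M_K]$ is $1$ or $0$. Call a core edge $e$ \emph{surviving} if $e\cap D_K=\emptyset$, and put
\[
\Phi(D_K)=\sum_{u\in K\setminus D_K}(g(u)-1)-\sum_{e\text{ surviving}}(k_e+1-\kappa_e).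
\]
\begin{enumerate}
\item[\textup{(a)}] \emph{(Overload)} If $g(u)\le0$ for some $u\in K\setminus D_K$, then $(G-D,f-1_M)$ is losing.
\item[\textup{(b)}] If $\Phi(D_K)<0$, then $(G-D,f-1_M)$ is losing.
\end{enumerate}
Moreover,
\begin{align}
\Phi(\emptyset)&=-1-|M_K|+\sum_e\kappa_e,\label{eq:phi0}\\
\Phi(\{v\})&=-1+\lambda(v)-|M_K\setminus\{v\}|+\sum_{e\not\ni v}\kappa_e-\sum_{e=vu}b_e(u).\label{eq:phi1}
\end{align}
\end{lemma}
\begin{proof}
For each core edge $e=vu$ with $v\in D_K$ (so $u\notin D_K$), delete $A_e\setminus D$ and subtract $b_e(u)$ from $u$; this is (R4). We call the result the \emph{trimmed position}. It consists of $K\setminus D_K$ with tokens $g$, the surviving core edges, and what is left of their attachments. This gives (a).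

For (b), reduce the attachments of the surviving edges as in Definition~\ref{def:strength}. These reductions depend neither on the tokens of core vertices nor on the other attachments, so they can be done one after the other. An edge $e=st$ whose attachment becomes $B$ contributes to the final balance
\[
-(1+|B|+e^*(B)-f''(B))-c_s-c_t\le-(k_e+1-\kappa_e),
\]
so the final balance is at most $\Phi(D_K)$. If this is negative, then $K\setminus D_K\ne\emptyset$ (otherwise both sums in $\Phi(D_K)$ are empty). So the final graph is nonempty, and it has fewer vertices than $G$ because $D\ne\emptyset$. It is losing by \eqref{eq:min}.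

Finally, \eqref{eq:phi0} follows from \eqref{eq:frame} by subtracting the $|M_K|$ lost tokens and adding the losses $\kappa_e$. For $D_K=\{v\}$ one also removes from \eqref{eq:frame} the summand $h(v)$ and the summands $-(k_e+1)$ with $e\ni v$, which changes the value by $-h(v)+\deg(v)=\lambda(v)$; the losses on edges at $v$ no longer count, and the burdens are subtracted. This is \eqref{eq:phi1}.
\end{proof}

By (R2), \emph{we get a contradiction as soon as every independent subset $D_K$ of $M_K$ leads to an overload or to $\Phi(D_K)<0$.} Sometimes the bound has to be improved first by a correction (Lemma~\ref{lem:corr}).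

\section{How to mark a tent}\label{sec:schemes}

We now list the schemes. A \emph{push} $\mathsf P_b(s\to t)$ on a $b$-tent burdens $t$ by $b$ when $s$ is colored, at a loss of at most $1$. The other schemes distribute loss and burdens differently.
\[
\renewcommand{\arraystretch}{1.15}
\begin{array}{l|c|l|c}
\text{scheme}&\text{tent}&\text{marked vertices}&\text{type }(\kappa;b_s,b_t)\\\hline
\mathsf P_0&0&\text{none}&(0;0,0)\\
\mathsf P_1&1&x&(1;1,1)\\
\mathsf P_2(s\to t)&2&x&(1;0,2)\\
\mathsf C_2\ (\text{center})&2&p&(2;2,2)\\
\mathsf P_3(s\to t)&3&z,x_1,x_2&(1;1,3)\\
\mathsf F_3\ (\text{full})&3&\text{all}&(1;2,2)\\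
\mathsf L_3(t)\ (\text{leaf at }t)&3&y_2&(1;2,0)\\
\mathsf P_4(s\to t)&4&\mathsf P_3(s\to q)\text{ on }sq&(1;0,4)
\end{array}
\]
The mirror images are $\mathsf P_b(t\to s)$ and $\mathsf L_3(s)$; for instance $\mathsf P_3(t\to s)$ has type $(1;3,1)$ and $\mathsf L_3(s)$ has type $(1;0,2)$. Since $\mathsf P_0$ and $\mathsf P_1$ are symmetric, we may also write them as pushes in either direction. The last line needs Section~\ref{sec:gain} and is proved there.

\begin{lemma}\label{lem:two}
A $2$-tent over $st$ together with $s,t\mapsto2$ is losing.
\end{lemma}
\begin{proof}
Lister marks all five vertices; let $D$ be a maximal answer. If $s\in D$, then $x,p,t\notin D$, so $y\in D$. Now $x{:}1$, $p{:}2$, $t{:}1$. Forcing at $x$ gives $p{:}1$, and $p,t$ are adjacent with one token each. The case $t\in D$ is symmetric. If $s,t\notin D$, then $s,t$ are adjacent with one token each.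
\end{proof}

\begin{lemma}\label{lem:schemes}
The schemes on $0$-, $1$-, $2$- and $3$-tents in the table have the stated types.
\end{lemma}
\begin{proof}
In (S) the vertex $s$ is gone and $t$ is given $b_t$ tokens; we show that the rest of the tent with $t$ is losing. In (T) the roles are exchanged. Conditions with burden $0$ are not mentioned, and $\mathsf P_0$ is clear.

\emph{$\mathsf P_1$.} (N): $x$ is colored, $B=\emptyset$, strength $1=2-1$. (S), (T): $x$ has one token and is adjacent to the remaining end.

\emph{$\mathsf P_2(s\to t)$; $x$ marked.} (N): $x$ is colored; $B=\{p,y\}$ has five tokens and meets the edges $ps,pt,py,yt$. Strength $1+2+4-5=2=3-1$. (S): $x{:}1$; forcing at $x$ gives $p{:}2$, and $p,y,t$ is a triangle with two tokens each.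

\emph{$\mathsf C_2$; $p$ marked.} (N): $p$ is colored; delete $x,y$; strength $1=3-2$. (S): $p{:}2$, $y{:}2$, and the triangle $p,y,t$ with $t\mapsto2$ is losing. (T): the triangle $p,x,s$, likewise.

\emph{$\mathsf P_3(s\to t)$; $z,x_1,x_2$ marked.} The only edge among the marked vertices is $zx_2$.

(N): $D_A=\{x_1,x_2\}$ or $D_A=\{x_1,z\}$. In the first case keep $B=\{z,p_1,y_1,p_2,y_2\}$, with tokens $3,3,2,3,2$, meeting the ten edges $zs$, $zt$, $zp_1$, $zy_1$, $zp_2$, $p_1s$, $p_1y_1$, $p_2t$, $p_2y_2$, $y_2t$. The strength is $1+5+10-13=3$. In the second case delete $p_1,y_1$. The vertices $x_2{:}1$, $p_2{:}3$, $y_2{:}2$ burden $t$ by $2$: forcing at $x_2$ gives $p_2{:}2$, and $p_2,y_2,t$ is a triangle. So the strength is $1+2=3$.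

(S): $z,x_1\in N(s)$ are rejected, so $D_A=\{x_2\}$. Now $x_1{:}1$, $p_1{:}3$, $y_1{:}2$, $z{:}3$, $p_2{:}3$, $y_2{:}2$, and $t\mapsto3$. Forcing at $x_1$ gives $p_1{:}2$. The pair $p_1,y_1$ burdens $z$ by $2$, leaving $z{:}1$. Forcing at $z$ gives $p_2{:}2$ and $t{:}2$. The triangle $p_2,y_2,t$ is losing.

(T): $z\in N(t)$ is rejected, so $D_A=\{x_1,x_2\}$ and $z{:}3$; let $s\mapsto1$. Forcing at $s$ gives $p_1{:}2$ and $z{:}2$, and the triangle $p_1,y_1,z$ is losing.

\emph{$\mathsf F_3$; all marked.} (N): Suppose $z\in D_A$. Then $p_1,y_1,p_2,x_2\notin D_A$, so $D_A=\{z,x_1,y_2\}$. Now $y_1{:}1$ and $p_1{:}2$; forcing at $y_1$ gives $p_1{:}1$, which burdens $s$ by $1$. In the same way $x_2{:}1$ and $p_2{:}2$ burden $t$ by $1$. The strength is $1+1+1=3$.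

Suppose $z\notin D_A$, so $z{:}3$. On each side $i\in\{1,2\}$ either $p_i\in D_A$ (put $\varepsilon_i=1$) or both $x_i,y_i\in D_A$ (put $\varepsilon_i=0$). If $\varepsilon_i=0$, keep $p_i$, which has two tokens and two remaining edges (to $z$ and to $s$ or $t$); it contributes $1+2-2=1$. If $\varepsilon_i=1$, then $x_i$ and $y_i$ have one token each and are no longer joined to $p_i$. One of them is adjacent to $z$ and burdens $z$ by $1$; the other is adjacent to $s$ (if $i=1$) or $t$ (if $i=2$) and burdens it by $1$, contributing $1$. So each side contributes $1$, and $z$ keeps $3-\varepsilon_1-\varepsilon_2$ tokens and its edges $zs,zt$. The strength is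
\[
1+\bigl(1+2-(3-\varepsilon_1-\varepsilon_2)\bigr)+1+1=3+\varepsilon_1+\varepsilon_2\ge3 .
\]

(S): $x_1,p_1,z$ are rejected, so $y_1\in D$, and $D$ contains $p_2$ or both $x_2,y_2$. Now $x_1{:}1$, $p_1{:}2$, $z{:}3$, and $t\mapsto2$. Forcing at $x_1$ gives $p_1{:}1$; forcing at $p_1$ gives $z{:}2$. If $x_2,y_2\in D$, then $p_2{:}2$ and the triangle $z,p_2,t$ is losing. If $p_2\in D$, then $x_2{:}1$ and $y_2{:}1$; forcing at $x_2$ gives $z{:}1$, forcing at $y_2$ gives $t{:}1$, and $z,t$ are adjacent. (T) follows by the symmetry of the $3$-tent.

\emph{$\mathsf L_3(t)$; $y_2$ marked.} (N): $y_2$ is colored. Compared with the untouched tent, one vertex, two edges and two tokens are gone, so the strength is $4-(1+2-2)=3$. (T): $y_2$ is rejected and has one token; let $s\mapsto2$. Forcing at $y_2$ gives $p_2{:}2$. The pair $p_2,x_2$ burdens $z$ by $2$, leaving $z{:}2$. Now $s,z$ have two tokens each and $sz$ carries an untouched $2$-tent: losing by Lemma~\ref{lem:two}.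
\end{proof}

\section{Gaining one more}\label{sec:gain}

From height $4$ on, the bound $\Phi$ alone will sometimes miss the goal by one. The $3$-tent offers two ways to gain the missing unit. The first is a losing position of balance $0$, which counting alone would not detect.

\begin{lemma}\label{lem:oc}
If $st$ carries the $3$-tent $A$ with its original tokens, then $G[A\cup\{s,t\}]$ with $(s,t)\mapsto(i,j)\in\{(4,2),(3,3),(2,4)\}$ is losing. In particular, if $j\in\{2,3\}$ and $t$ has $j$ tokens, then $A+t$ burdens $s$ by $6-j$.
\end{lemma}
\begin{proof}
Lister marks $s,t$ together with $\mathsf P_3(t\to s)$, $\mathsf F_3$, $\mathsf P_3(s\to t)$, respectively; let $D$ be a maximal answer. The types $(1;b_s,b_t)$ are $(1;3,1)$, $(1;2,2)$, $(1;1,3)$, so in each case $b_s=i-1$ and $b_t=j-1$. If $s\in D$, then $t$ has $j-1$ tokens and is burdened by $b_t=j-1$: losing. If $t\in D$, then $s$ has $i-1$ tokens and is burdened by $i-1$: losing. If $s,t\notin D$, the tent has strength at least $3$ and can be reduced so that the balance is at most $(i-2)+(j-2)-3=-1$. The remaining graph contains $s,t$ and has at most $8$ vertices, since $D\ne\emptyset$, while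 $|V(G)|\ge|A|+2=9$. It is losing by \eqref{eq:min}.
\end{proof}

The second gain occurs when a marked leaf has been colored and the nearby end of the edge is down to one token.

\begin{lemma}\label{lem:tail}
Let $st$ carry a $3$-tent $A$ marked with $\mathsf L_3(t)$ and let $s,t\notin D$. If later $s,t$ are uncolored, $t$ has exactly one token and the rest of $A$ is as after the round, then reductions delete $t$ and $A\setminus\{y_2\}$, lower $s$ by $4$, and lower each remaining neighbor of $t$ outside $A+s$ by $1$.
\end{lemma}
\begin{proof}
Since $s,t\notin D$, the vertex $y_2$ is colored. Forcing at $t$ lowers $s$ and the neighbors of $t$ outside $A+s$ by $1$ and gives $z{:}3$, $p_2{:}2$. We claim that now $A\setminus\{y_2\}$ burdens $s$ by $3$, which is what we need. Let $s\mapsto3$. The pair $p_2,x_2$ burdens $z$ by $2$, leaving $z{:}1$. Forcing at $z$ gives $s{:}2$, $p_1{:}2$, $y_1{:}1$; forcing at $y_1$ gives $p_1{:}1$; forcing at $p_1$ gives $s{:}1$, $x_1{:}1$. The adjacent vertices $s,x_1$ are losing.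
\end{proof}

\begin{lemma}[Corrections]\label{lem:corr}
In the trimmed position of Lemma~\ref{lem:book} the following steps are valid before the strengths of the other attachments are used. They may be repeated as long as their hypotheses hold in the current position. Each of them lowers the bound $\Phi(D_K)$ by $1$, and if the corrected bound is negative and some core vertex is left, then $(G-D,f-1_M)$ is losing.
\begin{enumerate}
\item[\textup{(C1)}] Let $q\in K\setminus D_K$ have $g(q)=j\in\{2,3\}$, and let $uq$ be its only surviving core edge, carrying an unmarked $3$-tent $A_{uq}$. Delete $A_{uq}+q$ and lower $u$ by $6-j$.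
\item[\textup{(C2)}] Let $w\in K\setminus D_K$ have $g(w)=1$. Let one of its surviving core edges be $vw$, carrying a $3$-tent $A_{vw}$ marked with $\mathsf L_3(w)$, and let all its other surviving core edges $wu_1,wu_2,\dots$ carry $0$-tents. Delete $w$ and the rest of $A_{vw}$, lower $v$ by $4$ and each $u_i$ by $1$.
\end{enumerate}
\end{lemma}
\begin{proof}
(C1) is valid by Lemma~\ref{lem:oc} and (R4). In $\Phi$ we lose the summand $j-1$ of $q$ and the summand $-4$ of $uq$, and $u$ loses $6-j$ tokens: the change is $-(j-1)+4-(6-j)=-1$.

(C2) is valid by Lemma~\ref{lem:tail} with $t=w$ and $s=v$; the neighbors of $w$ left in the trimmed position outside $A_{vw}+v$ are the $u_i$. We lose the summand $0$ of $w$, the summand $-(4-1)$ of $vw$ and a summand $-1$ for each $wu_i$, while $v$ loses $4$ tokens and each $u_i$ loses $1$. The change is $0+3-4+\sum_i(1-1)=-1$.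

The rest is as in the proof of Lemma~\ref{lem:book}(b): the final balance is at most the corrected bound, and the final graph is nonempty because a core vertex is left.
\end{proof}

\begin{lemma}\label{lem:P4}
$\mathsf P_4(s\to t)$ has type $(1;0,4)$.
\end{lemma}
\begin{proof}
Let $q$ be the apex of the $4$-tent $A$ over $st$, with $3$-tents $A_1$ over $sq$ and $A_2$ over $qt$; only $A_1$ contains marks, by $\mathsf P_3(s\to q)$. So $q$ stays uncolored.

(N): The rest of $A_1$ has strength at least $3$ with respect to $sq$, through reductions that lead to $B_1\subseteq A_1$ and lower $s,q$ by $c_s,c_q$. Hence $|B_1|+e^*(B_1)-f''(B_1)+c_s+c_q\ge2$. Take $B=B_1\cup\{q\}\cup A_2$. Here $q$ has $5-c_q$ tokens and the edges $qs,qt$, and $A_2$ contributes $3$ by Lemma~\ref{lem:tent}. The strength is at least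
\[
1+\bigl(|B_1|+e^*(B_1)-f''(B_1)+c_s+c_q\bigr)+(1+2-5)+3\ge1+2-2+3=4=5-1 .
\]

(S): By the type of $\mathsf P_3(s\to q)$, the rest of $A_1$ burdens $q$ by $3$, leaving $q{:}2$. By Lemma~\ref{lem:oc} for the edge $qt$ with $(q,t)\mapsto(2,4)$, the vertex $t$ is burdened by $4$.
\end{proof}

To sum up: if $wv$ carries a $b$-tent, $0\le b\le4$, then $\mathsf P_b(w\to v)$ has loss $\kappa\le1$ and burdens $v$ by $b$ when $w$ is colored.

\section{Two bounds at the end of a tent}\label{sec:bounds}

In Section~\ref{sec:min} the degree-$3$ vertex $w$ was excluded by a lower and an upper bound on $f(w)$. The upper bound generalizes at once.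

\begin{lemma}\label{lem:A}
If $w$ is an end of an edge carrying a $k$-tent, $0\le k\le4$, then $\lambda(w)\ge k+1$.
\end{lemma}
\begin{proof}
For $k=0$ this was shown in Section~\ref{sec:min}. Let $k\ge1$ and let $wu$ carry the $k$-tent $A$. Use the frame with core $K=V(G)\setminus A$ in which $wu$ carries $A$ and all other core edges carry $0$-tents. Lister marks $w$ and $\mathsf P_k(w\to u)$. By \eqref{eq:phi0}, $\Phi(\emptyset)\le-1-1+1=-1$. By \eqref{eq:phi1}, $\Phi(\{w\})=-1+\lambda(w)-k$, which is negative if $\lambda(w)\le k$: a contradiction.
\end{proof}

For the lower bound, the case $f(w)=2$ next to a $2$-tent is special. Suppose that $rw$ carries a $2$-tent and that $w$ has exactly one further core edge $wv$, carrying a $b$-tent with $b\ge1$. The natural round, marking $r,w$ with $\mathsf C_2$ on $rw$ and $\mathsf P_b(w\to v)$ on $wv$, gives $\Phi(\emptyset)=-1-2+2+1=0$, which is one too much. So here Lister uses a longer strategy: he plays a winning strategy on a smaller graph and adds marks in the tent whenever that strategy marks $w$.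

\begin{lemma}\label{lem:R}
If $w$ is an end of an edge carrying a $2$-, $3$- or $4$-tent, then $h(w)\ge2$.
\end{lemma}
\begin{proof}
By Definition~\ref{def:tent}, an end of an edge carrying a $k$-tent, $k\ge1$, is also an end of an edge carrying a $(k-1)$-tent (the edge to the apex). So we may assume that $rw$ carries a $2$-tent, with $x$ adjacent to $r,p$, $y$ adjacent to $p,w$, and $p$ adjacent to $r,w$. We know that $f(w)\ge2$ from Section~\ref{sec:min}. Suppose $f(w)=2$. Let $G_0=G-\{x,p,y\}$ and $f_0=f-2\cdot1_r$. Passing from $(G,f)$ to $(G_0,f_0)$ removes $7+2$ tokens, three vertices and six edges, so $\beta(G_0,f_0)=-1-9+9=-1$. By \eqref{eq:min}, $(G_0,f_0)$ is losing; let $S$ be a winning strategy of Lister. If $f_0(v)\le 0$ for some $v$, then $v=r$ because $f\ge1$, and we regard $S$ as ending before the first round with the vertex $r$.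

On $G$ Lister follows $S$, and whenever $S$ marks $w$, he also marks those of $y,p$ that are uncolored. Note that $w$ has two tokens in both games.
\begin{itemize}
\item \emph{First marking of $w$.} If $w$ is colored, then $y,p$ are rejected: $y{:}1$, $p{:}2$. If neither $w$ nor $y$ is colored, they are adjacent with one token each and Lister wins. If $w$ is not colored but $y$ is, then $p$ is rejected: $w{:}1$, $p{:}2$.
\item \emph{Second marking of $w$.} Here $y$ is already colored. If Painter does not color $w$, Lister wins. If he does, $p$ is rejected and $p{:}1$.
\end{itemize}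
Unless Lister wins earlier, $S$ ends with an uncolored vertex $v_0$ that has no token in the game on $(G_0,f_0)$. If $v_0\ne r$, then $v_0$ has no token in the game on $G$ either, and Lister has won. Let $v_0=r$. Then $r$ has at most two tokens on $G$, and $x$ is uncolored with two tokens. By (R1) we may restrict to those of the vertices $r,w,x,p,y$ that are still uncolored.
\begin{itemize}
\item If $w$ was colored at its first marking, then $y{:}1$, $p{:}2$. Forcing at $y$ gives $p{:}1$; forcing at $p$ leaves the adjacent vertices $x,r$ with at most one token each.
\item If $w$ was colored at its second marking, then $y$ is colored and $p{:}1$. Forcing at $p$ gives the same result.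
\item If $w$ was never marked, then $r,w$ have at most two tokens and the $2$-tent is untouched: losing by Lemma~\ref{lem:two}.
\item If $w$ is uncolored with one token, then $y$ is colored and $p{:}2$. Forcing at $w$ leaves the adjacent vertices $p,r$ with at most one token each.
\end{itemize}
In all cases Lister wins: a contradiction. So $f(w)\ge3$.
\end{proof}

\section{Faces are tops of tents}\label{sec:faces}

We now use the tree structure of an outerplanar graph, the second place where outerplanarity enters. Since $G$ is $2$-connected and outerplanar, its outer boundary is a Hamiltonian cycle $C$, and the other edges are pairwise non-crossing chords of the disk bounded by $C$. Inner faces are bounded by cycles. Each chord lies on exactly two inner faces and separates the disk, so the graph $T$ whose nodes are the inner faces and whose edges are the chords (the weak dual) is a tree.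

Let $F_1,\dots,F_\Delta$ be a longest path in $T$, and root $T$ at $F_\Delta$. This face is a leaf of $T$ or the only node, so it has an edge on $C$; fix one such edge $r$. The \emph{parent edge} of a face is the chord shared with its parent, and $r$ in the case of $F_\Delta$. The \emph{height} of a face is the maximum number of faces on a downward path starting at it. For a face $F$ with parent edge $st$, let $H_F$ be the set of all vertices other than $s,t$ on faces in the subtree of $F$; it consists of the interior vertices of the arc of $C$ from $s$ to $t$ on the side of $F$.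

Let the boundary of $F$ consist of $st$ and the path $s=w_0,w_1,\dots,w_\ell=t$, $\ell\ge2$. Each \emph{path edge} $w_{i-1}w_i$ is an edge of $C$ or the parent edge of a child $F'$ of $F$, and then $H_{F'}$ is the interior of the arc from $w_{i-1}$ to $w_i$; we call its vertices the vertices \emph{beyond} $w_{i-1}w_i$. So $H_F$ is the disjoint union of $\{w_1,\dots,w_{\ell-1}\}$ and the sets $H_{F'}$. We call $w_1,\dots,w_{\ell-1}$ \emph{internal}. A chord at an internal vertex $w_i$ that is not an edge of $F$ lies in the part of the disk cut off by $w_{i-1}w_i$ or by $w_iw_{i+1}$. Hence \emph{all neighbors of an internal vertex $w_i$ are $w_{i-1}$, $w_{i+1}$ or vertices beyond the two path edges at $w_i$.}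

\begin{proposition}\label{prop:faces}
Let $F$ be a face of height $k\in\{1,2,3,4\}$ with parent edge $st$. Then $F$ is a triangle $szt$, and $st$ carries the $k$-tent $H_F$ with apex $z$. If $k\ge2$, both $sz$ and $zt$ are chords. There is no face of height $5$.
\end{proposition}
\begin{proof}
We use induction on the height. Let $F$ have height $k+1$, $0\le k\le4$, with the notation above. By induction each path edge $w_{i-1}w_i$ carries an $a_i$-tent formed by the vertices beyond it, where $a_i$ is the height of the child at this edge ($a_i=0$ for edges of $C$). So $a_i\le k$ and $\max a_i=k$. Use the frame whose nonempty attachments are these tents; all other core edges carry $0$-tents.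

Let $w$ be an internal vertex one of whose two path edges, $uw$ say, carries a $k$-tent; the other one, $wv$, carries a $b$-tent with $b\le k$. Then $u\ne v$, and $uw,wv$ are the only core edges at $w$. (We know nothing about $u$ and $v$, which may be $s$ or $t$.) Put $h=h(w)$. By \eqref{eq:frame},
\[
\lambda(w)=k+b+2-h,
\]
and Section~\ref{sec:min} and Lemma~\ref{lem:A}, applied to $uw$, give
\begin{equation}\label{eq:h}
1\le h\le b+1.
\end{equation}
For $k\le3$ we shall prove:
\begin{enumerate}
\item[(i)] $b=k$ and $h=k+1$;
\item[(ii)] two consecutive internal vertices cannot both have $k$-tents on both of their path edges and $h=k+1$.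
\end{enumerate}
This suffices: every path edge has an internal end, so starting from an edge with $a_i=k$ and moving along the path, (i) shows that all path edges carry $k$-tents and all internal vertices have $h=k+1$. Then (ii) forces $\ell=2$. So $F$ is the triangle $sw_1t$, $f(w_1)=k+2$, and $st$ carries the $(k+1)$-tent $H_F$ with apex $w_1$. If $k\ge1$, both path edges carry nonempty tents and hence are chords.

In each case below we give a marking and go through the independent subsets $D_K$ of $M_K$, using \eqref{eq:phi0} and \eqref{eq:phi1}. If $w$ is marked but not colored, it has $h$ tokens before burdens are subtracted, so it is overloaded if its total burden is at least $h$.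

\medskip\noindent\textbf{Level $k=0$.} (i) is \eqref{eq:h}, since $b=0$. (ii) Consecutive internal vertices $w,w'$ have price $1$. Mark $w,w'$. Then $\Phi(\{w\})=\Phi(\{w'\})=-1+1-1=-1$ and $\Phi(\emptyset)=-3$.

\medskip\noindent\textbf{Level $k=1$.} (i) Suppose $h=1$. Then $\lambda(w)=b+2$ with $b\in\{0,1\}$. Mark $u,w$, use $\mathsf P_1$ on $uw$ and $\mathsf P_b(w\to v)$ on $wv$.
\begin{itemize}
\item $D_K=\{u\}$: the burden on $w$ is $1=h$, overload.
\item $D_K=\{w\}$: $\Phi=-1+(b+2)-1-1-b=-1$, where the last two terms are the burdens on $u$ and $v$.
\item $D_K=\emptyset$: $\Phi\le-1-2+2=-1$.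
\end{itemize}
This is a contradiction, so $h\ge2$, and \eqref{eq:h} gives $b=1$, $h=2$.

(ii) Both vertices have price $2$. Mark $w,w'$ and use $\mathsf P_1$ on $ww'$. Then $\Phi(\{w\})=\Phi(\{w'\})=-1+2-1-1=-1$ and $\Phi(\emptyset)=-1-2+1=-2$.

\medskip\noindent\textbf{Level $k=2$.} By Lemma~\ref{lem:R}, $h\ge2$, so $b\ge1$. (i) Suppose $h=2$.

\emph{Case $b=1$}, $\lambda(w)=3$. Mark $u,w$, use $\mathsf C_2$ on $uw$ and leave the tent over $wv$ unmarked.
\begin{itemize}
\item $D_K=\{u\}$: the burden on $w$ is $2=h$, overload.
\item $D_K=\{w\}$: $\Phi=-1+3-1-2=-1$.
\item $D_K=\emptyset$: $\Phi=-1-2+2=-1$.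
\end{itemize}

\emph{Case $b=2$}, $\lambda(w)=4$. Mark $u,w,v$, use $\mathsf C_2$ on $uw$ and $\mathsf P_2(v\to w)$ on $wv$.
\begin{itemize}
\item $D_K$ contains $u$ or $v$: then $w$ is rejected and its burden is at least $2=h$, overload.
\item $D_K=\{w\}$: $\Phi=-1+4-2-2-0=-1$; the push puts no burden on $v$.
\item $D_K=\emptyset$: $\Phi=-1-3+2+1=-1$.
\end{itemize}
So $h\ge3$, and \eqref{eq:h} gives $b=2$, $h=3$.

(ii) Both vertices have price $3$. Mark $w,w'$ and use $\mathsf C_2$ on $ww'$. Then $\Phi(\{w\})=\Phi(\{w'\})=-1+3-1-2=-1$ and $\Phi(\emptyset)=-1-2+2=-1$.

\medskip\noindent\textbf{Level $k=3$.} By Lemma~\ref{lem:R}, $h\ge2$. (i) Suppose $h\in\{2,3\}$; here $\lambda(w)=b+5-h$. Mark $u,w$. On $uw$ use $\mathsf F_3$ if $h=2$ and $\mathsf P_3(u\to w)$ if $h=3$. In both cases the loss is $1$, the burden is $h$ on $w$ when $u$ is colored, and $4-h$ on $u$ when $w$ is colored. On $wv$ use $\mathsf P_b(w\to v)$.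
\begin{itemize}
\item $D_K=\{u\}$: overload at $w$.
\item $D_K=\{w\}$: $\Phi=-1+(b+5-h)-1-(4-h)-b=-1$.
\item $D_K=\emptyset$: $\Phi\le-1-2+2=-1$.
\end{itemize}
So $h\ge4$, and \eqref{eq:h} gives $b=3$, $h=4$.

(ii) Let $a=w_i$ and $a'=w_{i+1}$ be two such vertices and $u=w_{i-1}$; both have price $4$. Marking only $a$, $a'$ and the tent over $aa'$, as before, would require a burden of at least $3$ on both ends, and none of our schemes on a $3$-tent provides this. So Lister also marks a leaf of the neighboring tent. Mark $a,a'$, use $\mathsf L_3(a)$ on $ua$ (burden $2$ on $u$ when $a$ is colored) and $\mathsf P_3(a'\to a)$ on $aa'$ (burden $3$ on $a$ when $a'$ is colored, $1$ on $a'$ when $a$ is colored).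
\begin{itemize}
\item $D_K=\emptyset$: $\Phi=-1-2+2=-1$.
\item $D_K=\{a\}$: $\Phi=-1+4-1-2-1=-1$.
\item $D_K=\{a'\}$: $\Phi=-1+4-1+1-3=0$. Here $g(a)=5-1-3=1$, and the only surviving core edge at $a$ is $ua$, marked with $\mathsf L_3(a)$. Correction (C2) gives the bound $-1$ and leaves $u$.
\end{itemize}

\medskip\noindent\textbf{Level $k=4$: there is no face of height $5$.} Suppose that $F$ has height $5$, and let $w$ be as above, where $uw$ carries a $4$-tent; such a $w$ exists since every path edge has an internal end. Let $q$ be the apex of this tent, with $f(q)=5$. We refine the frame by putting $q$ into the core: $uq$ and $qw$ carry $3$-tents and $uw$ carries a $0$-tent. The vertex $q$ has only the two core edges $uq$ and $qw$, so $\lambda(q)=8-4=4$. The price of $w$ does not depend on the frame; it is still $\lambda(w)=b+6-h$. By Lemma~\ref{lem:R} and \eqref{eq:h}, $2\le h\le b+1\le5$. In all markings below $u$, $v$ and the tent over $uq$ are unmarked.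

\emph{Case $h\in\{2,3\}$.} Mark $q,w$. On $qw$ use $\mathsf F_3$ if $h=2$ and $\mathsf P_3(q\to w)$ if $h=3$ (burden $h$ on $w$ when $q$ is colored, $4-h$ on $q$ when $w$ is colored). On $wv$ use $\mathsf P_b(w\to v)$.
\begin{itemize}
\item $D_K=\{q\}$: overload at $w$.
\item $D_K=\emptyset$: $\Phi\le-1-2+2=-1$.
\item $D_K=\{w\}$: $\Phi=-1+(b+6-h)-1-(4-h)-b=0$. Here $g(q)=5-1-(4-h)=h\in\{2,3\}$ and $uq$ is the only surviving core edge at $q$. Correction (C1) gives the bound $-1$ and leaves $u$.
\end{itemize}

\emph{Case $h=4$, $b=3$.} Now $\lambda(w)=5$. Mark $q,w$, use $\mathsf P_3(q\to w)$ on $qw$ (burden $3$ on $w$ when $q$ is colored, $1$ on $q$ when $w$ is colored) and $\mathsf L_3(w)$ on $wv$ (burden $2$ on $v$ when $w$ is colored).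
\begin{itemize}
\item $D_K=\emptyset$: $\Phi=-1-2+2=-1$.
\item $D_K=\{w\}$: $\Phi=-1+5-1-1-2=0$. Here $g(q)=5-1-1=3$, and (C1), with $uq$, gives $-1$ and leaves $u$.
\item $D_K=\{q\}$: $\Phi=-1+4-1+1-3=0$. Here $g(w)=5-1-3=1$, and the surviving core edges at $w$ are $uw$, carrying a $0$-tent, and $wv$, marked with $\mathsf L_3(w)$. Correction (C2) gives $-1$ and leaves $u$ and $v$.
\end{itemize}

\emph{Case $h\in\{4,5\}$, $b=4$.} Let $q'$ be the apex of the $4$-tent over $wv$ and put $q'$ into the core as well: $wq'$ and $q'v$ carry $3$-tents and $wv$ carries a $0$-tent. Then $\lambda(q')=4$ and $\lambda(w)=10-h$. Mark $q,w,q'$, use $\mathsf P_3(q\to w)$ on $qw$ and $\mathsf P_3(q'\to w)$ on $wq'$; the tent over $q'v$ is unmarked.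
\begin{itemize}
\item $D_K=\emptyset$: $\Phi=-1-3+2=-2$.
\item $D_K=\{q\}$: $\Phi=-1+4-2+1-3=-1$. Likewise for $\{q'\}$.
\item $D_K=\{q,q'\}$: the burden on $w$ is $6>h$, overload.
\item $D_K=\{w\}$: $\Phi=-1+(10-h)-2-1-1=5-h$. Here $g(q)=g(q')=5-1-1=3$, and the only surviving core edges at $q$ and $q'$ are $uq$ and $q'v$. Two applications of (C1) give the bound $3-h<0$ and leave $u$ and $v$.
\end{itemize}

Since $h\le b+1$, the value $h=4$ requires $b\in\{3,4\}$ and $h=5$ requires $b=4$. So all cases are covered, and each is contradictory.
\end{proof}

\section{End of the proof of Theorem~\ref{thm:main}}\label{sec:end}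

Since $F_1,\dots,F_\Delta$ is a longest path in $T$ and the root is $F_\Delta$, the face $F_j$ has height exactly $j$: a longer downward path from $F_j$, preceded by $F_\Delta,\dots,F_{j+1}$, would be a longer path in $T$.
\begin{itemize}
\item $\Delta\ge5$: the face $F_5$ has height $5$, contradicting Proposition~\ref{prop:faces}.
\item $2\le\Delta\le4$: by Proposition~\ref{prop:faces} two edges of $F_\Delta$ are chords, so $F_\Delta$ has at least two neighbors in $T$. But $F_\Delta$ is an end of a longest path in a tree, hence a leaf.
\item $\Delta=1$: by Proposition~\ref{prop:faces} the graph $G$ is a triangle, and $\beta(G,f)=-1$ says that $f$ has sum $5$. But $f\ge2$ everywhere.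
\end{itemize}
So there is no counterexample, and Theorem~\ref{thm:main} is proved. \qed

\section{Graphs without a $K_{2,3}$-minor}\label{sec:minor}

We now prove Theorem~\ref{thm:minor}; $G$ is no longer the minimal counterexample.

\begin{lemma}\label{lem:glue}
Let $G=G_1\cup G_2$ with $|V(G_1)\cap V(G_2)|\le1$. If $G_1$ and $G_2$ are sp-greedy, so is $G$.
\end{lemma}
\begin{proof}
Let $\beta(G,f)<0$. By (R1) we may raise $f$ and assume $\beta(G,f)=-1$. If $G_1,G_2$ are disjoint, one of them has negative balance, hence is losing, and (R1) applies. If they share the vertex $w$, split $f(w)$ as in Section~\ref{sec:min} such that both parts have balance $-1$. Both are losing, and (R4) applies.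
\end{proof}

\begin{lemma}\label{lem:complete}
Every complete graph $K_n$ is sp-greedy.
\end{lemma}
\begin{proof}
Here $\sigma(K_n)=n(n+1)/2$. Let $f\ge1$. If $\sum f<n(n+1)/2$, then for some $j$ the $j$-th smallest value of $f$ is at most $j-1$. So there are $j$ vertices with at most $j-1$ tokens each. In each round Lister marks all uncolored ones among them, and Painter colors at most one. After at most $j-1$ rounds some uncolored vertex has no token.
\end{proof}

\begin{lemma}\label{lem:structure}
A $2$-connected graph $B$ without a $K_{2,3}$-minor is outerplanar or equal to $K_4$.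
\end{lemma}
\begin{proof}
Suppose that $B$ is not outerplanar. By the theorem of Chartrand and Harary, a graph is outerplanar if and only if it has no $K_4$-minor and no $K_{2,3}$-minor. So $B$ has a $K_4$-minor, and since $K_4$ has maximum degree $3$, it contains a subdivision of $K_4$, with branch vertices $a,b,c,d$ say. If one of its six paths, say the one from $a$ to $b$, had an inner vertex $e$, then the three internally disjoint paths of the subdivision from $a$ to $b$ through $e$, $c$ and $d$ would give a $K_{2,3}$-minor. So $B$ contains $K_4$. If $B$ had a further vertex, then by $2$-connectivity it would lie on a path whose interior avoids this $K_4$ and whose ends are two of its vertices, say $a$ and $b$. Together with the paths $acb$ and $adb$ this gives a $K_{2,3}$-minor. So $B$ has only four vertices, and $B=K_4$.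
\end{proof}

\begin{lemma}\label{lem:K23}
$K_{2,3}$ is $f$-paintable for $f\equiv2$. So its sum-paintability is at most $10<11=\sigma(K_{2,3})$.
\end{lemma}
\begin{proof}
We first consider $C_4$ with two tokens on each vertex. If $M$ contains both vertices of a side of the bipartition, Painter colors them, and two isolated vertices with at least one token each remain. Otherwise $M$ is one vertex or two adjacent vertices, and Painter colors one of them. What remains is a path on three vertices with two tokens each, except that one end may have one token. Order the path starting from that end and use Lemma~\ref{lem:greedy}.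

Now let $K_{2,3}$ have sides $\{a,b\}$ and $\{1,2,3\}$, and put $J=M\cap\{1,2,3\}$. In each case below Painter wins the remaining game by the first part or by Lemma~\ref{lem:greedy}.
\begin{itemize}
\item $a,b\in M$: color both. Isolated vertices with at least one token each remain.
\item $a,b\notin M$: color $J$. All remaining vertices have two tokens, and they form $C_4$, a path on three vertices, or two isolated vertices.
\item $M\cap\{a,b\}=\{a\}$ and $|J|\le1$: color $a$. A star with center $b$ remains, with two tokens on each vertex except possibly one leaf with one token. Use the order: this leaf (or any leaf), $b$, the other leaves.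
\item $M\cap\{a,b\}=\{a\}$ and $|J|\ge2$: color $J$. There remain $a$ with one token, $b$ with two tokens, and at most one vertex $i\in\{1,2,3\}$, with two tokens. Use the order $a,i,b$.
\end{itemize}
The cases with $M\cap\{a,b\}=\{b\}$ arise by exchanging $a$ and $b$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:minor}]
Let $G$ have no $K_{2,3}$-minor. Every block of $G$ is $K_1$, $K_2$ or $2$-connected, hence outerplanar or $K_4$ by Lemma~\ref{lem:structure}, hence sp-greedy by Theorem~\ref{thm:main} and Lemma~\ref{lem:complete}. Since $G$ is built from its blocks by disjoint unions and gluing at single vertices, it is sp-greedy by Lemma~\ref{lem:glue}. By Lemma~\ref{lem:K23}, $K_{2,3}$ is not sp-greedy.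

So the $K_{2,3}$-minor-free graphs form a minor-closed class of sp-greedy graphs. Conversely, a minor-closed class consisting of sp-greedy graphs does not contain $K_{2,3}$, so all its members are $K_{2,3}$-minor-free.
\end{proof}

\begin{thebibliography}{1}
\bibitem{OCG} \emph{Online Choosability Of Graphs}, \texttt{https://core.ac.uk/download/158311044.pdf}.
\end{thebibliography}
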